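
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Light connected subgraphs of order four and five\\ in 3-connected planar graphs}


\begin{abstract}
Let $f(k,3,3)$ be the smallest integer such that every 3-connected planar graph with at least $k$ vertices has a connected subgraph on $k$ vertices whose degree sum, taken in the whole graph, is at most $f(k,3,3)$. Enomoto and Ota proved $8k-5\le f(k,3,3)\le 8k-1$ for $k\ge 4$ and conjectured $f(k,3,3)=8k-5$. We disprove the conjecture. We show that $f(4,3,3)=29=8\cdot 4-3$ and that $f(5,3,3)\ge 36=8\cdot 5-4$.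
\end{abstract}

\section{Introduction}

Graphs are finite and simple; when parallel edges are allowed we say \emph{multigraph}. Plane graphs are drawn on the sphere. A graph is \emph{3-connected} if it has at least four vertices and stays connected whenever at most two vertices are removed; in particular all its degrees are at least $3$.

Euler's formula forces every planar graph to have a vertex of degree at most $5$. It is natural to ask for more than a single vertex: must there be a whole connected piece, of prescribed order $k$, in which all degrees together are bounded? For a subgraph $H$ of $G$ let
\[
 w(H)=w_G(H)=\sum_{v\in V(H)}\deg_G(v)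
\]
be its \emph{weight}; the degrees are those in $G$. The weight depends only on the vertex set, so we also speak of the weight of a set of vertices, and call a set of $k$ vertices that induces a connected subgraph a \emph{connected $k$-set}.

Let $f(k,3,3)$ be the smallest integer such that every 3-connected planar graph with at least $k$ vertices contains a connected $k$-set of weight at most $f(k,3,3)$. (The two $3$'s record the minimum degree and the connectivity.) Here 3-connectivity is essential. Take two nonadjacent vertices $u,v$ and $n$ disjoint edges $x_iy_i$, and join $u$ and $v$ to all $x_i$ and $y_i$. This graph is planar and 2-connected with minimum degree at least $2$, and with minimum degree $3$ if $n\ge2$. The components of $G-\{u,v\}$ have order $2$, so every connected $4$-set contains $u$ or $v$ and has weight at least $2n$.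

For every $k\ge4$, Enomoto and Ota showed $8k-5\le f(k,3,3)\le 8k-1$, and they made the following conjecture; see \cite{LS}.

\begin{conjecture}[Enomoto and Ota]\label{conj}
If $k\ge 4$ is an integer, then $f(k,3,3)=8k-5$.
\end{conjecture}

We prove the following.

\begin{theorem}\label{thm:four}
$f(4,3,3)=29=8\cdot 4-3$.
\end{theorem}

\begin{theorem}\label{thm:five}
$f(5,3,3)\ge 36=8\cdot 5-4$.
\end{theorem}

Hence Conjecture~\ref{conj} is false; it fails for $k=4$ and for $k=5$. Our arguments do not determine $f(k,3,3)$ for any $k\ge5$, and they do not decide whether $f(k,3,3)=8k-5$ for $k\ge 6$.

The lower bounds come from triangulations whose faces are filled with small graphs (Sections~\ref{sec:fill} and~\ref{sec:five}). The natural filling of the icosahedron gives exactly the conjectured value $27$ for $k=4$. What holds it back are the vertices of degree $5$, and the improvement consists in spreading them out and treating them differently from the rest. For $k=5$ we use a triangulation that contains some vertices of large degree. The upper bound $f(4,3,3)\le29$ reverses this picture. In a putative counterexample the vertices of large degree form a skeleton, the remaining vertices fill its faces in pieces of order at most three, and Euler's formula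 for the skeleton yields a vertex around which something light must occur. Section~\ref{sec:model} carries this out when the skeleton is a triangulation. Sections~\ref{sec:skeleton} and~\ref{sec:cases} give the general proof.

\section{Filled triangulations and the bound $f(4,3,3)\ge29$}\label{sec:fill}

\subsection{Fillers}

To make every connected $k$-set heavy, start with a plane triangulation on a vertex set $B$ and place a connected graph of order $k-1$ into each face. Then every connected $k$-set must use a vertex of $B$, and we may hope to give the vertices of $B$ large degrees.

Let $abc$ be a face of a plane triangulation. We use three ways to place new vertices inside it so that the result is again a triangulation (Figure~\ref{fig:fillers}).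

\begin{itemize}
\item $O(abc)$: three mutually adjacent new vertices $x,y,z$ with $x$ joined to $a,b$, with $y$ joined to $b,c$, and with $z$ joined to $c,a$. The new vertices have degree $4$, and each of $a,b,c$ gains two neighbors.
\item $P_m(a,b;c)$, for $m\ge2$: a path $p_1p_2\dots p_m$, all of whose vertices are joined to $a$ and $b$, with $p_1$ also joined to $c$. Then $p_1,\dots,p_{m-1}$ have degree $4$ and $p_m$ has degree $3$. The vertices $a,b,c$ gain $m,m,1$ neighbors, and the only new neighbor of $c$ is $p_1$. We call $a,b$ the \emph{favored corners} and $c$ the \emph{third corner}.
\item $K(abc)$: a vertex $s$ joined to $a,b,c$, and one further vertex in each of the triangles $sab,sbc,sca$, joined to its three corners. The degrees are $6,3,3,3$, and each of $a,b,c$ gains three neighbors.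
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\draw (0,0)--(3,0)--(1.5,2.6)--cycle;
\draw (1.5,0.5)--(1.93,1.15)--(1.07,1.15)--cycle;
\draw (0,0)--(1.5,0.5)--(3,0)--(1.93,1.15)--(1.5,2.6)--(1.07,1.15)--(0,0);
\foreach \p in {(1.5,0.5),(1.93,1.15),(1.07,1.15)} \fill \p circle (1.8pt);
\node[left] at (0,0) {$a$}; \node[right] at (3,0) {$b$}; \node[above] at (1.5,2.6) {$c$};
\end{scope}
\begin{scope}[xshift=4.4cm]
\draw (0,0)--(3,0)--(1.5,2.6)--cycle;
\draw (1.5,2.6)--(1.5,0.5);
\foreach \h in {0.5,1.1,1.7} {\draw (0,0)--(1.5,\h)--(3,0); \fill (1.5,\h) circle (1.8pt);}
\node[left] at (0,0) {$a$}; \node[right] at (3,0) {$b$}; \node[above] at (1.5,2.6) {$c$};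
\end{scope}
\begin{scope}[xshift=8.8cm]
\draw (0,0)--(3,0)--(1.5,2.6)--cycle;
\draw (0,0)--(1.5,0.9)--(3,0); \draw (1.5,0.9)--(1.5,2.6);
\draw (0,0)--(1.5,0.35)--(3,0); \draw (1.5,0.35)--(1.5,0.9);
\draw (3,0)--(2,1.17)--(1.5,2.6); \draw (2,1.17)--(1.5,0.9);
\draw (0,0)--(1,1.17)--(1.5,2.6); \draw (1,1.17)--(1.5,0.9);
\foreach \p in {(1.5,0.9),(1.5,0.35),(2,1.17),(1,1.17)} \fill \p circle (1.8pt);
\node[left] at (0,0) {$a$}; \node[right] at (3,0) {$b$}; \node[above] at (1.5,2.6) {$c$};
\end{scope}
\end{tikzpicture}
\caption{The fillers $O(abc)$, $P_3(a,b;c)$ and $K(abc)$ of a triangle $abc$. New vertices are dots. In the middle picture $p_1,p_2,p_3$ run from top to bottom.}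
\label{fig:fillers}
\end{figure}

There is a trade-off. A triangulation with $n$ vertices has $3n-6$ edges, so a filler with $m$ vertices adds $3(m+3)-6-3=3m$ edges. If $q$ of them go to the corners, the weight of the filler is $2(3m-q)+q=6m-q$. So for given $m$, the more a filler contributes to the corners, the lighter it is. The weights of $O$, $P_3$, $P_4$, $K$ are $12,11,15,15$.

We use the standard fact that a simple plane triangulation with at least four vertices is 3-connected.

\begin{lemma}\label{lem:fill}
Let $T$ be a simple plane triangulation with vertex set $B$, $|B|\ge4$, and fill every face of $T$ with one of the fillers above. The resulting graph $G$ is a 3-connected planar graph, and the components of $G-B$ are exactly the fillers. Moreover, let $H$ be a connected subgraph of $G$ with $V(H)\cap B=\{u\}$.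
\begin{enumerate}
\item[(i)] All vertices of $H-u$ lie in fillers of faces at $u$.
\item[(ii)] If $P_m(a,b;u)$ is a filler with third corner $u$ and $H$ contains its vertex $p_m$, then $H$ contains all vertices of this filler.
\end{enumerate}
\end{lemma}

\begin{proof}
No two edges of $G$ are parallel, so $G$ is a simple triangulation and hence 3-connected. Each filler is connected and is joined only to the corners of its face. Every vertex of $H-u$ is connected to $u$ by a path in $H$, and before reaching $u$ this path stays in one filler, since it avoids $B\setminus\{u\}$. This filler has a neighbor $u$, which gives (i). In (ii), the only vertex of the filler adjacent to $u$ is $p_1$, and the path from $p_m$ to $u$ runs through $p_m,p_{m-1},\dots,p_1$.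
\end{proof}

\subsection{The first attempt gives the conjectured value}

Fill every face of the icosahedron with $O$. The vertices of $B$ get degree $5+5\cdot2=15$. A connected $4$-set contains a vertex of $B$, because fillers have order $3$. With two vertices of $B$ its weight is at least $30$; with one, it is $15+3\cdot 4=27$. So this graph shows $f(4,3,3)\ge 27=8\cdot4-5$.

A vertex of degree $6$ in the underlying triangulation would get degree $6+6\cdot2=18$, and sets through it would weigh $18+12=30$. The whole loss occurs at vertices of degree $5$. Euler's formula forbids a triangulation without vertices of degree at most $5$, but twelve of degree $5$ suffice, and they can be kept far apart. Around each of them we can use fillers that lean toward it. A filler $P_3$ gives three new neighbors to its two favored corners, at the cost of one unit of weight and of leaving the third corner with a single new neighbor. If a vertex of degree $5$ is a favored corner of a $P_3$ in each of its five faces, it gets degree $20$ and survives even with three neighbors of degree $3$, since $20+9=29$. It remains to place the third corners so that no other vertex suffers.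

\subsection{The construction for order four}

\begin{proposition}\label{prop:lower4}
There is a 3-connected planar graph all of whose connected $4$-sets have weight at least $29$. Hence $f(4,3,3)\ge29$.
\end{proposition}

\begin{proof}
Subdivide every face of the icosahedron into $9$ congruent triangles, each edge being divided into three parts. This is a simple triangulation $T$ with $12+30\cdot2+20=92$ vertices. The $12$ \emph{original} vertices have degree $5$, all others degree $6$. The neighbors of an original vertex $v$ are the division points nearest to $v$ on the five icosahedron edges at $v$. Each of these points lies on only one icosahedron edge and is adjacent only to the nearer end of it. Therefore no two original vertices are adjacent, and no vertex is adjacent to two of them.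

For every original $v$ with neighbors $b_1,\dots,b_5$ in cyclic order, fill the face $vb_ib_{i+1}$ with $P_3(v,b_i;b_{i+1})$, indices modulo $5$. The cyclic choice lets each $b_i$ be a favored corner once and a third corner once. Fill all other faces with $O$. The degrees of the vertices of $B=V(T)$ in the resulting graph $G$ are as follows.
\begin{itemize}
\item An original vertex has degree $5+5\cdot3=20$.
\item A neighbor $b_i$ of an original vertex $v$ lies in four faces filled with $O$, gains $3$ in $vb_ib_{i+1}$ and gains $1$ in $vb_{i-1}b_i$. Its degree is $6+4\cdot2+3+1=18$.
\item Every other vertex lies only in faces filled with $O$ and has degree $6+6\cdot2=18$.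
\end{itemize}

Let $H$ be a connected subgraph of order $4$. Since the fillers have order $3$, $H$ meets $B$. If $|V(H)\cap B|\ge2$, then $w(H)\ge 36$. Let $V(H)\cap B=\{u\}$. By Lemma~\ref{lem:fill}(i), $H-u$ lies in the fillers of the faces at $u$.

If $u$ is original, then $w(H)\ge20+3\cdot3=29$.

If $u$ is neither original nor adjacent to an original vertex, all fillers in faces at $u$ are of type $O$, and $w(H)=18+3\cdot4=30$.

Finally let $u=b_i$ be a neighbor of the original vertex $v$. The fillers at $u$ are four copies of $O$, the filler $P=P_3(v,b_i;b_{i+1})$ and the filler $P'=P_3(v,b_{i-1};b_i)$, in which $u$ is the third corner. If $H$ contains the vertex of degree $3$ of $P'$, then by Lemma~\ref{lem:fill}(ii) the vertices of $H-u$ are those of $P'$, of weight $11$. Otherwise $H-u$ contains at most one vertex of degree $3$, namely that of $P$, so its weight is at least $3+4+4=11$. In both cases $w(H)\ge18+11=29$.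
\end{proof}

\section{The bound $f(5,3,3)\ge36$}\label{sec:five}

For $k=5$ the fillers have order $4$. A vertex of $B$ that may be joined to four vertices of degree $3$ needs degree at least $24$ to reach $36$. A vertex $h$ that is the third corner of almost all its fillers needs less: the vertex of degree $3$ of such a filler $P_4(w,w';h)$ enters a set through $h$ only with the whole filler, of weight $15$, so degree $21$ suffices. But $h$ then gains only one neighbor per face, so its degree in the triangulation must be large. This suggests a triangulation in which some vertices (\emph{hubs}) have high degree, and the other vertices are the favored corners almost everywhere.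

\begin{proof}[Proof of Theorem~\ref{thm:five}]
\emph{The triangulation.} Let $Q$ be the truncated icosahedron. It is cubic with $12$ pentagons and $20$ hexagons, and every vertex lies on one pentagon and two hexagons. Each hexagon meets exactly three pentagons, in two vertices each. Choose one vertex $u_P$ on every pentagon $P$, and let $U$ be the set of these $12$ vertices. A hexagon contains $j\le3$ vertices of $U$, at most one from each of the three pentagons that it meets.

Cut off, shallowly, the $48$ corners of $Q$ that are not in $U$. The result is a convex polyhedron $Q'$ with $48$ \emph{cut triangles}, whose corners we call \emph{cut vertices}. An old face of length $L$ with $j$ vertices in $U$ has become a face of length $2L-j$. Place a hub into every face of $Q'$ that is not a cut triangle, joined to all vertices of that face. This gives a simple triangulation; let $B$ be its vertex set. Every face is a cut triangle or a \emph{hub face}, that is, a triangle consisting of a hub and two consecutive vertices of the polygon below it.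
\begin{itemize}
\item A cut vertex lies on one cut triangle and two old faces. It has degree $3+2=5$ and lies on one cut triangle and four hub faces.
\item A vertex of $U$ lies on three old faces. It has degree $3+3=6$ and lies on six hub faces.
\item A hub over an old face of length $L$ with $j$ vertices in $U$ has degree $d=2L-j$ and lies on $d$ hub faces.
\end{itemize}

\emph{Exceptional faces.} If a hub is the third corner of all its fillers, its final degree is $2d$. This is at least $22$ over a hexagon with $j\le1$, where $d\ge11$. But over a pentagon we have $j=1$ and $d=9$, and over a hexagon with $j\in\{2,3\}$ we have $d\in\{9,10\}$, so here $2d\le20$. These hubs need help in one face. Someone else must then be the third corner of that face, and the vertices of $U$, with their six hub faces, can afford this twice.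

Let $X$ be the set of hexagons with $j\ge2$. Each hexagon in $X$ contains at least two vertices of $U$, and each vertex of $U$ lies on two hexagons. So for every $Y\subseteq X$ there are at least $2|Y|$ incidences between $Y$ and $U$, and they involve at least $|Y|$ vertices of $U$. By Hall's theorem we can assign to the hexagons in $X$ distinct vertices of $U$ lying on them. For each pentagon $P$ with $u=u_P$, and for each hexagon in $X$ with its assigned vertex $u$, choose one hub face $huw$, where $h$ is the hub over that polygon. Call this face \emph{exceptional} and fill it with $P_4(h,w;u)$. Fill every other hub face $hww'$ with $P_4(w,w';h)$, and every cut triangle with $K$. Call the result $G$; it is 3-connected by Lemma~\ref{lem:fill}.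

\emph{Degrees of the vertices of $B$.}
\begin{itemize}
\item A cut vertex gains $4$ in each of its four hub faces, whether exceptional or not, because the third corner of an exceptional face lies in $U$. It gains $3$ in its cut triangle. Its degree is $5+16+3=24$.
\item A vertex $u\in U$ is the third corner of at most two exceptional faces, one for its pentagon and one for the hexagon (if any) to which it is assigned. There it gains $1$; in its other hub faces it gains $4$. Its degree is at least $6+4\cdot4+2=24$.
\item Each hub has at most one exceptional face. A hub over a pentagon has degree $9+8+4=21$. A hub over a hexagon with $j\le1$ has degree $2d\ge22$. A hub over a hexagon with $j\in\{2,3\}$ has $d\ge9$ and degree $d+(d-1)+4=2d+3\ge21$.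
\end{itemize}

\emph{Weights.} Let $H$ be a connected subgraph of order $5$. Fillers have order $4$, so $H$ meets $B$. If $|V(H)\cap B|\ge2$, then $w(H)\ge 2\cdot21+3\cdot3=51$. If $V(H)\cap B=\{u\}$ and $u$ is not a hub, then $w(H)\ge24+4\cdot3=36$. Let $V(H)\cap B=\{h\}$ with $h$ a hub. By Lemma~\ref{lem:fill}(i), $H-h$ lies in the fillers of the hub faces at $h$, which are all of type $P_4$. If $H$ contains the vertex of degree $3$ of a filler in a non-exceptional face at $h$, then by Lemma~\ref{lem:fill}(ii) the vertices of $H-h$ are those of this filler, of weight $15$. Otherwise $H-h$ contains at most one vertex of degree $3$, the one in the exceptional face at $h$, and its weight is at least $3+3\cdot4=15$. Hence $w(H)\ge21+15=36$.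
\end{proof}

\section{The upper bound in a model case}\label{sec:model}

It remains to prove $f(4,3,3)\le29$. We begin with graphs of the kind used above. The idea is this: at a vertex $v$ of degree at most $5$ in the triangulation, either $v$ has moderate degree in $G$ and forms a light set with a single filler, or so many fillers lean toward $v$ that it has three neighbors of degree $3$.

\begin{proposition}\label{prop:model}
Let $T$ be a simple plane triangulation with at least four vertices. Place a connected graph of order $3$ into each face of $T$ and join it to corners of that face so that the resulting plane graph $G$ is simple and 3-connected. Then $G$ has a connected $4$-set of weight at most $29$.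
\end{proposition}

\begin{proof}
Let $C$ be the graph placed into the face $abc$, let $S$ be its weight, and let $q$ be the number of edges from $C$ to $\{a,b,c\}$. The subgraph induced on $V(C)\cup\{a,b,c\}$ is a simple plane graph on six vertices, so it has at most $12$ edges. Three of them are $ab,bc,ca$. Hence $e(C)+q\le 9$ and
\[
S=2e(C)+q\le 9+e(C)\le12 .
\]

\emph{If a corner, say $a$, is adjacent to all of $C$, then $C$ has a vertex of degree $3$.} If $C$ is a path, then $e(C)=2$ and $S\le11$, so not all degrees in $C$ exceed $3$. If $C$ is a triangle, then $a$ and $C$ form a $K_4$. The adjacent vertices $b,c$ lie in one face of this $K_4$, and $a$ is on its boundary because $ab$ is an edge. The boundary is a triangle, so it misses a vertex $z$ of $C$. Then $z$ is adjacent neither to $b$ nor to $c$ and has degree $3$.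

Let $v$ be a vertex of degree $d\le5$ in $T$. In the $i$th face at $v$ let $a_i\le 3$ be the number of neighbors of $v$ in the graph $C_i$ placed there. We have $a_i\ge1$, since otherwise the two other corners of the face would separate $C_i$ from the rest. Let $D=\deg_G v=d+\sum a_i\le 4d$. If $D\le17$, then $\{v\}\cup V(C_1)$ has weight at most $17+12=29$. If $D\ge18$, then $d=5$. If $n$ is the number of faces with $a_i=3$, then $D\le5+10+n$, so $n\ge3$. By the previous paragraph $v$ has three neighbors of degree $3$, and together with $v$ they have weight at most $20+9=29$.
\end{proof}

In a general graph four things change. The pieces between the high-degree vertices may have fewer than three vertices or be missing. The faces of the skeleton may be longer than triangles, and then the pieces may be heavier. A piece may touch the same high-degree vertex in several places, so the skeleton is only a multigraph. And a piece that is a triangle may have parts of the graph on both of its sides. The next section builds a skeleton despite this.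

\section{The skeleton}\label{sec:skeleton}

From now on let $G$ be a 3-connected plane graph in which every connected $4$-set has weight at least $30$. We shall derive a contradiction. Write $D(v)=\deg_G v$, and call $v$ \emph{small} if $D(v)\le7$ and \emph{big} otherwise. Let $B$ be the set of big vertices. A \emph{component} always means a component of the subgraph induced by the small vertices.

The plan is as follows. We contract each component to a point, merge parallel edges that bound an empty disc, and then replace each point $c$ by a cycle of edges through the big vertices around it. This gives a connected plane multigraph $B^*$ on big vertices in which each component sits in a face of its own. The length of that face bounds the weight of the component, and Euler's formula for $B^*$ provides a big vertex $v$ with few corners, most of them in short faces.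

\subsection{Components are small and have three big neighbors}

A component has at most three vertices, since otherwise it contains a connected $4$-set of weight at most $28$. So a component is a vertex, an edge, a path of order $3$ or a triangle.

\emph{We have $|B|\ge3$.} If $|B|\le2$, then $G-B$ is connected and nonempty, so it is a single component and $|V(G)|\le5$. Then all degrees are at most $4$, so no vertex is big; $G$ itself is a component, of order at least $4$, a contradiction.

\emph{Every component $C$ satisfies $N(C)\subseteq B$ and $|N(C)|\ge3$.} The inclusion is clear. If $|N(C)|\le2$, then $N(C)$ separates $C$ from the nonempty set $B\setminus N(C)$.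

\subsection{Cutting off at a triangle}

Call a triangle component \emph{split} if both open sides of this triangle contain vertices of $G$. The edges leaving a split component may leave on both sides, and this would spoil the estimates of Lemma~\ref{lem:S}. We avoid split components by passing to an innermost part of $G$.

If there is no split component, put $G'=G$ and $B'=B$; statements about $C_0$ below are then void. Otherwise choose, among all pairs of a split component $C_0$ and a side $R$ of it, one with the fewest vertices in $R$, and put
\[
G'=G[(V(G)\cap R)\cup C_0],\qquad B'=B\cap R .
\]
Let $\mathcal C$ be the set of components contained in $G'$, including $C_0$ if it exists.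

\begin{lemma}\label{lem:red}
\begin{enumerate}
\item[(a)] $G'$ is connected, and every vertex of $G'$ outside $C_0$ has the same neighbors in $G'$ as in $G$. All small neighbors of a vertex of $B'$ lie in members of $\mathcal C$.
\item[(b)] Every triangle $C\in\mathcal C$ has a side that contains no vertex and no edge of $G'$.
\item[(c)] Every $C\in\mathcal C$ has at least three neighbors in $B'$ and no other neighbors in $G'$. Moreover, $|B'|\ge3$.
\end{enumerate}
\end{lemma}

\begin{proof}
If there is no split component, then (a) is clear and (c) was shown above. In (b) a side contains no vertex, by assumption, and an edge in it would be parallel to an edge of the triangle. Now let $C_0$ exist.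

(a) The neighbors of a vertex in $R$ lie in $R\cup C_0$. A path in $G$ from such a vertex to $C_0$ stays in $R$ until it meets $C_0$, so $G'$ is connected. A component other than $C_0$ is connected and disjoint from the triangle $C_0$, so it lies on one side of it; if it contains a neighbor of a vertex of $B'\subseteq R$, it lies in $R$.

(b) For $C=C_0$ take the side other than $R$. It contains no vertex of $G'$, and an edge of $G'$ in it would be parallel to an edge of the triangle. Let $C\ne C_0$ be a triangle in $\mathcal C$, so $C\subseteq R$. The curve $C_0$ lies on one side of the curve $C$; let $R'$ be the other side. It is connected and disjoint from $C_0$, and its closure contains $C\subseteq R$, so $R'\subseteq R$. If $C$ were split, then $R'$ would contain a vertex, but fewer vertices than $R$, because the vertices of $C$ lie in $R$ and not in $R'$. This contradicts the choice of $R$. So $C$ is not split, and a side without vertices has no edges, as before.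

(c) For $C\ne C_0$ we have $N_{G'}(C)=N_G(C)$ by (a). These at least three vertices are big and lie in $R\cup C_0$, hence in $B'$. Let $N_0$ be the set of neighbors of $C_0$ in $R$; they are big, so $N_0\subseteq B'$. Suppose $|N_0|\le2$. If $R$ contains a vertex outside $N_0$, then $N_0$ separates it from $C_0$ in $G$, a contradiction. Otherwise $V(G)\cap R=N_0$ is nonempty, because $C_0$ is split, and its vertices have at most $3+1=4$ neighbors, although they are big, again a contradiction. So $|B'|\ge|N_0|\ge3$.
\end{proof}

\subsection{Contracting the components}

Contract each $C\in\mathcal C$ to a single vertex $c$; if $C$ is a triangle, contract it together with the closed empty side given by Lemma~\ref{lem:red}(b). This gives a connected plane multigraph $\Gamma$ on $B'\cup\{c:C\in\mathcal C\}$. It has no loops and no edges between two contracted vertices, and the edges inside $B'$ are simple.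

By a \emph{digon} we mean a face bounded by two distinct parallel edges. Every digon of $\Gamma$ has vertices $c$ and $b$ for some $C\in\mathcal C$, $b\in B'$. Delete one edge of a digon, and repeat until no digon remains; call the result $\Gamma'$. This does not change adjacency or connectedness. In particular $c$ has at least three neighbors in $\Gamma'$.

\begin{claim}\label{cl:distinct}
In $\Gamma'$, any two consecutive edges at a contracted vertex $c$ have distinct ends in $B'$.
\end{claim}

\begin{proof}
Suppose consecutive edges $e,e'$ at $c$ both end at $b$. They are distinct, as $c$ has at least three neighbors. Since they are consecutive, one of the open discs bounded by $e\cup e'$ contains no edge at $c$; call it $\Delta$. If $\Delta$ contains no vertex, it contains no edge, because such an edge would be a loop at $b$. Then $\Delta$ is a digon, a contradiction.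

So $\Delta$ contains a vertex. Let $W$ be the set of vertices of $G'$ that correspond to the vertices of $\Gamma'$ in $\Delta$. The vertices of $\Gamma'$ in $\Delta$ have no neighbors outside $\Delta$ except possibly $b$, so $N_{G'}(W)\subseteq\{b\}$. If $C_0\subseteq W$, add to $W$ all vertices of $G$ outside $G'$; these are adjacent only to each other and to $C_0$. If $C_0\not\subseteq W$, then no vertex of $W$ lies in $C_0$, and Lemma~\ref{lem:red}(a) gives $N_G(W)=N_{G'}(W)$. In both cases we get a nonempty set whose neighborhood in $G$ is contained in $\{b\}$ and which is disjoint from $C$. (In the first case $C\ne C_0$, so $C$ lies in $R$ and its vertices were not added.) So $b$ separates this set from $C$ in $G$, contradicting 3-connectivity.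
\end{proof}

Fix $C\in\mathcal C$. Let $e_1,\dots,e_q$ be the edges of $G'$ from $C$ to $B'$ in their cyclic order around $c$ in $\Gamma$, and write $e_i=x_ib_i$ with $x_i\in C$, $b_i\in B'$. The two edges of a digon at $c$ are consecutive at $c$. So deleting one of them means deleting one of two equal consecutive entries in the cyclic sequence $(b_i)$, and by Claim~\ref{cl:distinct} no two consecutive entries are equal in the end. Hence the edges at $c$ in $\Gamma'$ correspond exactly to the maximal \emph{runs} of consecutive edges $e_i$ with the same end $b_i$. Put
\[
t_C=\deg_{\Gamma'}(c)=\bigl|\{\,i: b_i\ne b_{i+1}\}\bigr|\ \ge 3,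
\]
with indices modulo $q$.

\subsection{The weight of a component}

A component can be heavy only if its surroundings change often. The next lemma makes this precise; it replaces the edge count in Proposition~\ref{prop:model}.

\begin{lemma}\label{lem:S}
Let $C\in\mathcal C$, $C\ne C_0$, let $S$ be the weight of $C$ in $G$, and let $t=t_C$. Then
\[
S=t \text{ if } |C|=1,\qquad S\le t+4 \text{ if }|C|=2,\qquad S\le t+8\text{ if $C$ is a path of order $3$},
\]
and $S\le t+9$ if $C$ is a triangle. In particular $S\le t+9$ whenever $|C|=3$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:red}(a) and (c), $S=2e(C)+q$. Going once around $C$ we meet the edges $e_i$ in blocks, some perhaps empty, such that the edges of a block leave from the same vertex of $C$: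
\begin{itemize}
\item one block if $|C|=1$;
\item two blocks, at $x$ and $y$, if $C$ is an edge $xy$;
\item four blocks, at $x,y,z,y$, if $C$ is a path $xyz$;
\item three blocks, at $x,y,z$, if $C$ is a triangle, since all its edges to $B'$ leave on the side other than the empty one from Lemma~\ref{lem:red}(b).
\end{itemize}
If $x_i\ne x_{i+1}$, then $e_i$ is the last edge of its block. So the number of indices with $x_i\ne x_{i+1}$ is at most $0,2,4,3$ in these four cases. If $b_i=b_{i+1}$, then $x_i\ne x_{i+1}$, because $e_i\ne e_{i+1}$ and $G$ is simple. Hence $q-t=|\{i:b_i=b_{i+1}\}|$ is at most $0,2,4,3$. Since $2e(C)=0,2,4,6$, the bounds follow.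
\end{proof}

\subsection{The multigraph $B^*$ on the big vertices}

Now we remove the contracted vertices. Around each $c$, for any two consecutive edges of $\Gamma'$ at $c$, draw a new edge close to them that joins their ends, which are distinct by Claim~\ref{cl:distinct}. Then delete all vertices $c$. We obtain a plane multigraph $M$ on $B'$ without loops. It is connected: a path in $\Gamma'$ through $c$ can be rerouted along the new edges around $c$. The vertex $c$ was in a face of $M$, which we call $F_C$. Its boundary walk consists of the new edges around $c$ and visits the ends of the edges of $\Gamma'$ at $c$ in cyclic order, so it has length $t_C\ge3$. The faces $F_C$ are distinct.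

Since $M$ is connected and loopless and $|B'|\ge3$, every face has length at least $2$, and a face of length $2$ is bounded by two distinct parallel edges. While there is a face of length $2$, delete one of its two edges. The face across that edge keeps its length, all other faces are unaffected, and neither adjacency nor connectedness changes, so the step can be repeated. Denote the final result by $B^*$. It is a connected loopless plane multigraph on $B'$ with all faces of length at least $3$, in which every $F_C$ survives with length $t_C$ and with its corners.

\subsection{Corners, and a vertex of positive charge}

Let $v\in B'$ have degree $d=d(v)$ in $B^*$, with corners $\kappa_1,\dots,\kappa_d$. If $\kappa_i$ lies in a face $F_C$, put $C_i=C$ and $m_i=|C|$, and let $S_i$ be the weight of $C$. This corner corresponds to one edge $cv$ of $\Gamma'$, that is, to one run of edges of $G'$ from $C$ to $v$; let $a_i$ be the number of edges in this run. If $\kappa_i$ lies in a face that is not of the form $F_C$, put $m_i=a_i=0$. Then the following hold.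
\begin{enumerate}
\item[(C1)] For each $C$, the sum of $a_i$ over the corners of $v$ in $F_C$ is $|N(v)\cap C|\le|C|\le3$. In particular $a_i\le m_i\le 3$, and $a_i\ge1$ if $m_i\ge1$.
\item[(C2)] The vertex $v$ has exactly $\sum a_i$ small neighbors, by Lemma~\ref{lem:red}(a), and at most $d$ big neighbors, since each of them lies in $B'$ and is adjacent to $v$ in $B^*$. Hence
\[
D(v)\le d+\sum_{i=1}^d a_i\le d+\sum_{i=1}^d m_i\le 4d ,
\]
and $v$ has at least $D(v)-d$ small neighbors.
\end{enumerate}

Let $t_i$ be the length of the face at $\kappa_i$, except that $t_i=\infty$ and $1/t_i=0$ if this face is $F_{C_0}$. We exclude $F_{C_0}$ because Lemma~\ref{lem:S} says nothing about the weight of $C_0$. Euler's formula can afford this loss. A face of length $\ell$ other than $F_{C_0}$ has $\ell$ corners and contributes $1$ to the sum of all $1/t_i$, so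
\[
\sum_{v\in B'}\Bigl(1-\frac{d(v)}2+\sum_i\frac1{t_i}\Bigr)\ \ge\ |B'|-|E(B^*)|+|F(B^*)|-1\ =\ 1\ >\ 0 .
\]
Hence there is a vertex $v\in B'$ with
\begin{equation}\label{eq:charge}
\sum_{i=1}^{d}\frac1{t_i}>\frac d2-1 .
\end{equation}
Fix it, and write $D=D(v)\ge8$. Since all $t_i\ge3$, inequality~\eqref{eq:charge} gives $d/3>d/2-1$, so $d\le5$. In particular $v$ has at least $D-d\ge3$ small neighbors.

\subsection{Components that are completely adjacent to $v$}

\begin{lemma}\label{lem:three}
If $t_i=3$ and $a_i=3$, then all of $C_i$ is adjacent to $v$, and $C_i$ contains a vertex of degree $3$.
\end{lemma}

\begin{proof}
Since $G$ is simple, the three edges in the run at $\kappa_i$ come from three different vertices, so $|C_i|=3$ and all of $C_i$ is adjacent to $v$. As $t_i$ is finite, $C_i\ne C_0$. If $C_i$ is a path, its weight is at most $3+8=11$ by Lemma~\ref{lem:S}, and some degree is $3$. If $C_i$ is a triangle, the edges to $B'$ leaving from any one of its vertices are consecutive around $c$. The run consists of three consecutive edges from different vertices, so the vertex of the middle edge has no other edge to $B'$. Its degree is $2+1=3$.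
\end{proof}

\section{The case analysis}\label{sec:cases}

We now find a connected $4$-set of weight at most $29$ near $v$, or another contradiction. Each set consists of $v$, possibly one or two components that contain neighbors of $v$, and further small neighbors of $v$. Recall that for finite $t_i$
\[
S_i=t_i\ (m_i=1),\qquad S_i\le t_i+4\ (m_i=2),\qquad S_i\le t_i+9\ (m_i=3),
\]
that small vertices have degree at most $7$, and that $v$ has at least $D-d\ge3$ small neighbors. If $D=8$, then $v$ and three small neighbors have weight at most $8+21=29$. So assume from now on that
\[
D\ge9 .
\]
The bounds for $D$ below come from (C2), with $a_i\le m_i$ for the corners whose $m_i$ is specified and $a_i\le3$ for the others. ``Another small neighbor'' means a small neighbor of $v$ that is not yet in the set. If $d\le2$, then $D\le4d\le8$, a contradiction. So $d\in\{3,4,5\}$.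

\subsection{$d=3$}

By \eqref{eq:charge}, $\sum1/t_i>1/2$, so some $t_i$ is at most $5$, say $t_1\le5$. We have $D\le12$, and $v$ has at least $6$ small neighbors.
\begin{itemize}
\item $m_1=3$. Then $\{v\}\cup C_1$ has weight at most $12+14=26$.
\item $m_1=2$. Then $D\le11$ and $S_1\le9$. The set $\{v\}\cup C_1$ with another small neighbor of $v$ has weight at most $11+9+7=27$.
\item $m_1=1$. Then $D\le10$, and the vertex of $C_1$ has degree at most $5$. With $v$ and two more small neighbors the weight is at most $10+5+14=29$.
\item $m_1=0$. Then $D\le9$, so $D=9$ and $a_2=a_3=3$. For $i=2,3$ the connected $4$-set $\{v\}\cup C_i$ has weight at least $30$, so $S_i\ge21$; hence $t_i=\infty$, or $t_i+9\ge21$ and $t_i\ge12$. Then $\sum1/t_i\le\frac13+\frac1{12}+\frac1{12}=\frac12$, a contradiction.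
\end{itemize}

\subsection{$d=4$}

Now $\sum1/t_i>1$. Let $t_1\le t_2\le t_3\le t_4$. Then $t_1=3$, and $\frac1{t_2}+\frac1{t_3}+\frac1{t_4}>\frac23$ implies $t_2\le4$. If $t_2=3$, then $\frac1{t_3}+\frac1{t_4}>\frac13$, so $t_3\le5$. If $t_2=4$, then $\frac1{t_3}+\frac1{t_4}>\frac5{12}$, so $t_3\le4$. In all cases
\[
t_1=3,\qquad t_2\le4,\qquad t_3\le5 .
\]
Moreover $D\le16$, and $v$ has at least $5$ small neighbors.

\begin{itemize}
\item $m_1=3$. Then $\{v\}\cup C_1$ has weight at most $16+12=28$.
\item $m_1=2$. Then $D\le15$ and $S_1\le7$. The set $\{v\}\cup C_1$ with another small neighbor has weight at most $15+7+7=29$.
\item $m_1=1$. Let $C_1=\{x\}$; then $D(x)=3$, and $D\le14$. If $m_2\ge1$, then $C_2\ne C_1$, because by (C1) $v$ has only one corner in $F_{C_1}$.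
 \begin{itemize}
 \item $m_2=3$. Then $\{v\}\cup C_2$ has weight at most $14+13=27$.
 \item $m_2=2$. Then $D\le13$, and $\{v,x\}\cup C_2$ has weight at most $13+3+8=24$.
 \item $m_2=1$. Then $D\le12$, and $\{v,x\}\cup C_2$ with another small neighbor has weight at most $12+3+4+7=26$.
 \item $m_2=0$. Then $D\le11$, and $v,x$ with two more small neighbors have weight at most $11+3+14=28$.
 \end{itemize}
\item $m_1=0$. Then $D\le13$.
 \begin{itemize}
 \item $m_2=3$. Then $\{v\}\cup C_2$ has weight at most $13+13=26$.
 \item $m_2=2$. Then $D\le12$, and $\{v\}\cup C_2$ with another small neighbor has weight at most $12+8+7=27$.
 \item $m_2=1$. Then $D\le11$, and $\{v\}\cup C_2$ with two more small neighbors has weight at most $11+4+14=29$.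
 \item $m_2=0$. Then $D\le10$. If $m_3=3$, then $\{v\}\cup C_3$ has weight at most $10+14=24$. If $m_3=2$, then $D\le9$, and $\{v\}\cup C_3$ with another small neighbor has weight at most $9+9+7=25$. If $m_3\le1$, then $D\le4+1+3=8$, a contradiction.
 \end{itemize}
\end{itemize}

\subsection{$d=5$}

Now $\sum1/t_i>3/2$. If two of the $t_i$ were at least $4$, the sum would be at most $1+\frac12$. So four corners, say $\kappa_1,\dots,\kappa_4$, have $t_i=3$, and $\frac43+\frac1{t_5}>\frac32$ gives $t_5\le5$. We have $D\le20$. As in the model case we distinguish whether $D$ is large, so that $v$ has neighbors of degree $3$, or moderate, so that light components suffice.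

\medskip
\emph{The case $D\ge18$.} Let $n$ be the number of corners with $a_i=3$. From $D-5\le\sum a_i\le10+n$ we get $n\ge D-15$. At least $n-1\ge D-16$ of these corners have $t_i=3$. By (C1) they belong to different components, since $a_i=3$ accounts for all edges from $v$ to $C_i$. By Lemma~\ref{lem:three}, $v$ is adjacent to at least $D-16$ vertices of degree $3$ in different components with $t_i=a_i=3$.
\begin{itemize}
\item $D=20$ or $D=19$. Then $v$ with three such vertices has weight at most $20+9=29$.
\item $D=18$. Take two such vertices $x\in C$ and $x'\in C'$. The weight of $C$ is at most $3+9=12$, so the other two vertices of $C$ have degree sum at most $9$, and one of them, $y$, has degree at most $4$. By Lemma~\ref{lem:three} it is adjacent to $v$. The set $\{v,x,x',y\}$ has weight at most $18+3+3+4=28$.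
\end{itemize}

\emph{The case $D\le17$.}
\begin{itemize}
\item Some $m_i=3$ with $i\le4$. Then $\{v\}\cup C_i$ has weight at most $17+12=29$.
\item All $m_i\le2$ for $i\le4$, and one of them, say $m_1$, is $2$. Then $D\le5+8+3=16$ and $S_1\le7$. Suppose first that some $j\le4$ has $m_j\ge1$ and $C_j\ne C_1$. Then $C_j$ contains a neighbor $w$ of $v$. If $m_j=1$, then $D(w)=3$; if $m_j=2$, then $S_j\le7$ and both degrees are at least $3$, so $D(w)\le4$. The set $\{v,w\}\cup C_1$ has weight at most $16+7+4=27$. Suppose next that there is no such $j$. Then all small neighbors of $v$ lie in $C_1$ or are counted by $a_5$, and $D\le5+2+3=10$. Since $v$ has at least three small neighbors, one is not in $C_1$. It forms with $\{v\}\cup C_1$ a set of weight at most $10+7+7=24$.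
\item All $m_i\le1$ for $i\le4$. Then $D\le5+4+3=12$. If some $m_i=1$ with $i\le4$, the vertex of $C_i$ has degree $3$, and with $v$ and two more small neighbors the weight is at most $12+3+14=29$. If $m_i=0$ for all $i\le4$, then $D\le5+3=8$, a contradiction.
\end{itemize}

Every case leads to a contradiction. So $f(4,3,3)\le29$, and with Proposition~\ref{prop:lower4} this proves Theorem~\ref{thm:four}. \qed

\begin{remark}
The extreme case $d=5$, $D=20$, in which $v$ with three neighbors of degree $3$ weighs exactly $29$, is the situation at the original vertices in Proposition~\ref{prop:lower4}.
\end{remark}

\begin{thebibliography}{1}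
\bibitem{LS}
\emph{Light Subgraphs Of Graphs Embedded In The Plane And In The Projective Plane},
\url{https://www.fmf.uni-lj.si/~skreko/Pouk/dm2/2010-11/JenVoss2_dec.10.latex.pdf}.
\end{thebibliography}

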